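
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Van Douwen groups need not be virtually abelian}


\begin{abstract}
A maximally almost periodic group $G$ is a van Douwen group if each of its infinite subsets contains an infinite $I_0$-set, that is, an infinite set on which every bounded function is the restriction of a continuous function on the Bohr compactification $bG$. Abelian groups and their finite extensions are van Douwen groups, and it was asked whether there are any others. For every prime $p$ we construct a countable van Douwen group, nilpotent of class~$2$, that has no abelian subgroup of finite index. We then show that a maximally almost periodic group is a van Douwen group exactly when its Bohr topology has no nontrivial convergent sequence, and we use this to find van Douwen groups of every nilpotency class $c$ and every infinite cardinality, all of whose finite-index subgroups still have class $c$. Conversely, every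 van Douwen group has a nilpotent normal subgroup $\Phi$ of finite index such that $\Phi/Z(\Phi)$ and $[\Phi,\Phi]$ have finite exponent. In particular, finitely generated and torsion-free van Douwen groups are finite extensions of abelian groups.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $G$ be a discrete group and let $\iota\colon G\to bG$ be its Bohr compactification: $bG$ is a compact group, $\iota(G)$ is dense in it, and every homomorphism from $G$ to a compact group factors uniquely through a continuous homomorphism of $bG$. We write $G^\sharp$ for $G$ with the topology induced by $\iota$, the \emph{Bohr topology}. It is the weakest topology making all finite-dimensional unitary representations of $G$ continuous. The group $G$ is \emph{maximally almost periodic} (MAP) if $\iota$ is injective, that is, if finite-dimensional unitary representations separate its points. We then regard $G$ as a subgroup of $bG$, and $G^\sharp$ is Hausdorff. A convergent sequence is called \emph{nontrivial} if it is not eventually constant.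

Let $G$ be MAP. A set $B\subseteq G$ is an \emph{$I_0$-set} if it is relatively discrete in $G^\sharp$ and $C^*$-embedded in $bG$; equivalently, if every bounded function $B\to\mathbb C$ extends to a continuous function $bG\to\mathbb C$. So $I_0$-sets are the sets on which almost periodicity imposes no constraint on bounded functions. We call $G$ a \emph{van Douwen group}, or \emph{vD group}, if every infinite subset of $G$ contains an infinite $I_0$-subset: the constraint can always be avoided by thinning out.

The simplest infinite example shows how this can happen. Let $G=\mathbb F_p^{(\mathbb N)}$ be the group of finitely supported sequences over $\mathbb F_p$, and let $B\subseteq G$ be infinite. Finite-dimensional $\mathbb F_p$-spaces are finite, so $B$ spans an infinite-dimensional space and contains an infinite linearly independent set $B'$. For every $A\subseteq B'$ there is a linear functional $\lambda\colon G\to\mathbb F_p$ equal to $1$ on $A$ and to $0$ on $B'\setminus A$. Since $\lambda$ is a homomorphism to a finite group, the indicator function of $\{\lambda=1\}$ extends continuously to $bG$. So all indicator functions on $B'$ extend, and by a closed-range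 argument (Lemma~\ref{lem:indicator}) so do all bounded functions. The point is that \emph{one} homomorphism to \emph{one} small group prescribes the values at infinitely many elements at once.

Say that $G$ is a \emph{finite extension of an abelian group}, or \emph{virtually abelian}, if it has an abelian subgroup of finite index. The following facts are known. Every abelian group is vD (van Douwen). If $G$ is virtually abelian, then $G^\sharp$ has no nontrivial convergent sequence, and $G$ is vD. A finitely generated group without nonabelian free subgroups is vD if and only if it is virtually abelian. The following is stated as a basic open question in \cite[Problem 4.7]{Bohr}; see also \cite[Question 971]{OPT}.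

\begin{question}
Is every vD group a finite extension of an abelian group?
\end{question}

An obvious candidate for a counterexample fails. A direct sum of infinitely many copies of the finite Heisenberg group over $\mathbb F_p$ is MAP and not virtually abelian, but each finite-dimensional representation kills the central commutators of all but finitely many summands (Proposition~\ref{prop:directsum}). These commutators therefore converge to the identity in the Bohr topology, which is incompatible with the vD property. Nevertheless, the answer to the question is no.

\subsection*{Results}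

\begin{theorem}\label{thm:counterexample}
For every prime $p$ there is a countable vD group, nilpotent of class $2$, that has no abelian subgroup of finite index.
\end{theorem}

The proof, in Section~\ref{sec:heis}, is elementary and self-contained. The remaining results describe the class of vD groups more closely. The first says that convergent sequences are the only obstruction.

\begin{theorem}\label{thm:criterion}
For a MAP group $G$ the following are equivalent:
\begin{enumerate}
\item[(a)] $G$ is vD;
\item[(b)] there is no sequence $(w_m)$ in $G\setminus\{1\}$ with $\pi(w_m)\to 1$ for every finite-dimensional unitary representation $\pi$ of $G$;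
\item[(c)] $G^\sharp$ has no nontrivial convergent sequence.
\end{enumerate}
Moreover, in any MAP group every sequence of distinct elements has either a subsequence whose range is an $I_0$-set or a subsequence that converges in $bG$.
\end{theorem}

\begin{theorem}\label{thm:everyclass}
For each $c\ge1$ and each infinite cardinal $\kappa$ there is a vD group of cardinality $\kappa$, nilpotent of class $c$, all of whose finite-index subgroups have class exactly $c$.
\end{theorem}

\begin{theorem}\label{thm:structure}
Let $G$ be a vD group.
\begin{enumerate}
\item[(1)] $G$ embeds in $U(n)^I$ for some $n\in\mathbb N$ and some set $I$.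
\item[(2)] $G$ satisfies a law $[x^k,y^k]=1$ for some $k\ge1$.
\item[(3)] $G$ has a normal nilpotent subgroup $\Phi$ of finite index such that $\Phi/Z(\Phi)$ and $[\Phi,\Phi]$ have finite exponent.
\item[(4)] If $G$ is finitely generated or torsion-free, then $G$ is a finite extension of an abelian group.
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:everyclass}, the word ``nilpotent'' in (3) cannot be replaced by ``abelian'', nor by ``nilpotent of class at most $c$'' for any fixed $c$.

\subsection*{The idea of the construction}

Let $x_n,y_n$ be the standard generators of the $n$-th summand in the direct sum of Heisenberg groups. What prevents a representation from being nontrivial on many of the commutators $[x_n,y_n]$ is the set of relations $[x_m,y_n]=1$ for $m\ne n$: many noncommuting pairs $(x_n,y_n)$ that commute with each other need a large dimension. So we drop these relations. We still let the $x_m$ commute with one another, and likewise the $y_n$, but now let all the $[x_m,y_n]$ be independent central elements of order $p$. Then \emph{any} two sequences $f,g\in\mathbb F_p^{\mathbb N}$ define a homomorphism to a single Heisenberg group, with standard generators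 $x,y$ and $z=[x,y]$, such that
\[
x_m\mapsto x^{f_m},\qquad y_n\mapsto y^{g_n},\qquad [x_m,y_n]\mapsto z^{f_mg_n}.
\]
With $f=(1,1,\dots)$ we can already prescribe the images of all the $[x_n,y_n]$ at will. The price is a larger center: its elements now correspond to all finitely supported matrices $t$ over $\mathbb F_p$, and the image of $t$ is $z^{f^{T}t\,g}$. What has to be shown is that every infinite set of matrices contains a sequence along which the values $f^Ttg$ can be prescribed.

\section{Preliminaries}\label{sec:prelim}

\emph{Representation} always means finite-dimensional unitary representation, i.e.\ a homomorphism $\pi\colon G\to U(d)$. It extends uniquely to a continuous homomorphism $bG\to U(d)$, again denoted by $\pi$, so its matrix coefficients are restrictions of functions in $C(bG)$. Likewise, a function on $G$ that factors through a homomorphism to a finite group extends to a continuous function on $bG$.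

We write $[x,y]=x^{-1}y^{-1}xy$ and $x^g=g^{-1}xg$. Commutators of several elements or subgroups are left-normed: $[x,y,z]=[[x,y],z]$. If $M,N$ are normal subgroups of $G$, then $[M,N]$ is normal and contained in $M\cap N$. The lower central series is $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$, and $G$ is nilpotent of class $\le c$ if $\gamma_{c+1}(G)=1$. We use the standard fact that, for $i\ge2$, the commutator induces a bilinear map
\begin{equation}\label{eq:bilinear}
\gamma_{i-1}(G)/\gamma_i(G)\times G/\gamma_2(G)\to\gamma_i(G)/\gamma_{i+1}(G)
\end{equation}
whose values generate the abelian group $\gamma_i(G)/\gamma_{i+1}(G)$. In particular, if $Y$ generates $G$, then for every $i\ge1$ the group $\gamma_i(G)/\gamma_{i+1}(G)$ is generated by the classes of $[y_1,\dots,y_i]$ with $y_1,\dots,y_i\in Y$.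

\begin{lemma}\label{lem:convergence}
Let $G$ be MAP and let $(x_n)$ be a sequence in $G$. For $x\in bG$ we have $x_n\to x$ in $bG$ if and only if $\pi(x_n)\to\pi(x)$ for every representation $\pi$. The sequence $(x_n)$ converges in $bG$ if and only if $(\pi(x_n))$ converges for every $\pi$.
\end{lemma}

\begin{proof}
The forward implications hold by continuity. By the Peter--Weyl theorem the continuous representations of the compact group $bG$ separate its points. Hence the product of all $\pi\colon bG\to U(d_\pi)$ is a continuous injection of a compact space into a Hausdorff space, so it is a homeomorphism onto its image. This gives the first statement. If $(\pi(x_n))$ converges for every $\pi$, let $x$ be a cluster point of $(x_n)$ in the compact space $bG$. Then $\pi(x)$ is a cluster point of the convergent sequence $(\pi(x_n))$, so $\pi(x_n)\to\pi(x)$ for every $\pi$, and $x_n\to x$.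
\end{proof}

\begin{lemma}\label{lem:indicator}
Let $G$ be MAP and $B\subseteq G$. If for every $A\subseteq B$ there is $F\in C(bG)$ with $F=1$ on $A$ and $F=0$ on $B\setminus A$, then $B$ is an $I_0$-set.
\end{lemma}

\begin{proof}
The restriction map $C(bG)\to\ell^\infty(B)$ is a $*$-homomorphism of $C^*$-algebras, so its range is closed. The range contains all indicator functions, hence all functions with finitely many values, and these are dense in $\ell^\infty(B)$. So the map is onto.
\end{proof}

\begin{lemma}\label{lem:obstruction}
Let $G$ be MAP. If there is a sequence $(w_m)$ in $G\setminus\{1\}$ with $\pi(w_m)\to1$ for every representation $\pi$, then $G$ is not vD.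
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:convergence}, $w_m\to1$ in $bG$. Since $bG$ is Hausdorff and $w_m\neq1$, no value is taken infinitely often, so after passing to a subsequence the $w_m$ are distinct. Let $B\subseteq\{w_m\}$ be infinite. For $F\in C(bG)$ the values of $F$ along $B$ converge to $F(1)$. So a $0$--$1$ function on $B$ that takes both values infinitely often does not extend, and $B$ is not an $I_0$-set. Thus the infinite set $\{w_m\}$ contains no infinite $I_0$-set.
\end{proof}

\section{Two groups built from Heisenberg groups}\label{sec:heis}

Fix a prime $p$. Let $\mathrm{Heis}(\mathbb F_p)=\mathbb F_p^3$ with multiplication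
\[
(a,b,c)(a',b',c')=(a+a',\,b+b',\,c+c'+ab').
\]
With $x=(1,0,0)$, $y=(0,1,0)$ and the central element $z=(0,0,1)$ of order $p$, we have $xy=(1,1,1)=yxz$, so $[x,y]=z$.

\subsection{The direct sum is not vD}

\begin{proposition}\label{prop:directsum}
The group $\bigoplus_{n\in\mathbb N}\mathrm{Heis}(\mathbb F_p)$ is MAP but not vD.
\end{proposition}

\begin{proof}
The projections to the summands are homomorphisms to a finite group and separate points, so the group is MAP. Let $x_n,y_n,z_n$ be the elements $x,y,z$ of the $n$-th summand, and let $\pi$ be an irreducible representation of dimension $d$. By Schur's lemma $\pi(z_n)$ is a scalar $\omega_n$ with $\omega_n^p=1$. Let $J$ be a finite set of indices $n$ with $\omega_n\ne1$. We claim that $p^{|J|}\le d$.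

The commuting unitary operators $\pi(x_n)$, $n\in J$, have a joint eigenvector $v$, say with eigenvalues $(\alpha_n)_{n\in J}$. From $x_ny_n=y_nx_nz_n$, and since $y_n$ commutes with $x_m$ for $m\ne n$, the vector $\prod_{n\in J}\pi(y_n)^{k_n}v$ is a joint eigenvector with eigenvalues $(\alpha_n\omega_n^{k_n})_{n\in J}$. As $\omega_n$ is a primitive $p$-th root of unity for $n\in J$, the $p^{|J|}$ choices $0\le k_n<p$ give different tuples of eigenvalues, hence linearly independent vectors. This proves the claim.

So an irreducible representation kills all but finitely many $z_n$, and so does every representation, being a finite direct sum of irreducible ones. Thus $\pi(z_n)\to1$ for every representation $\pi$, while $z_n\ne1$, and Lemma~\ref{lem:obstruction} applies.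
\end{proof}

\subsection{The tensor group}

Let $V=W=\mathbb F_p^{(\mathbb N)}$ with standard basis $(e_i)$, and identify $V\otimes W$ with the space of finitely supported $\mathbb N\times\mathbb N$ matrices over $\mathbb F_p$, so that $e_i\otimes e_j$ is a matrix unit. Let
\[
G=V\times W\times(V\otimes W),\qquad
(v,w,t)(v',w',t')=(v+v',\,w+w',\,t+t'+v\otimes w').
\]
Since $\big((v,w),(v',w')\big)\mapsto v\otimes w'$ is biadditive, this is a group. It is countable. Let $q\colon G\to V\oplus W$ be the projection homomorphism, whose kernel is central. For $v\in V$, $w\in W$ we have $(v,0,s)(0,w,t)=(v,w,s+t+v\otimes w)$ and $(0,w,t)(v,0,s)=(v,w,s+t)$, so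
\begin{equation}\label{eq:comm}
\big[(v,0,s),(0,w,t)\big]=(0,0,v\otimes w).
\end{equation}
Hence $G$ is nilpotent of class exactly $2$.

Arbitrary linear functionals on $V$ and $W$ are the same as arbitrary sequences $f,g\in\mathbb F_p^{\mathbb N}$. For such $f,g$ the map
\[
\varphi_{f,g}\colon G\to\mathrm{Heis}(\mathbb F_p),\qquad
\varphi_{f,g}(v,w,t)=\big(f(v),\,g(w),\,f^{T}t\,g\big)
\]
is a homomorphism, because $f^T(v\otimes w')g=f(v)g(w')$.

Two examples show what these homomorphisms can do on central elements. Let $\varepsilon\in\mathbb F_p^{\mathbb N}$. If $t_k=e_k\otimes e_k$, then $f^Tt_kg=f_kg_k$, and $f=(1,1,\dots)$, $g=\varepsilon$ give $f^Tt_kg=\varepsilon_k$ for all $k$. If $t_k=e_1\otimes e_k$, then $f^Tt_kg=f_1g_k$, and $f=e_1$, $g=\varepsilon$ do the same. In the first example the matrices move off to infinity in both directions; in the second, infinitely many different vectors appear in one row. The following lemma shows that, up to transposition, every infinite set of matrices contains one of these two situations, with some extra terms that do no harm.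

\begin{lemma}\label{lem:matrices}
Every infinite set $T_0$ of finitely supported matrices contains distinct elements $t_1,t_2,\dots$ such that for every $\varepsilon\in\{0,1\}^{\mathbb N}$ there are $f,g\in\mathbb F_p^{\mathbb N}$ with $f^Tt_kg=\varepsilon_k$ for all $k$.
\end{lemma}

\begin{proof}
\emph{Case 1: for some $i$, infinitely many different $i$-th rows occur in $T_0$.} Since finite-dimensional $\mathbb F_p$-spaces are finite, these rows span an infinite-dimensional space, so we can choose $t_1,t_2,\ldots\in T_0$ whose $i$-th rows $r_1,r_2,\dots$ are linearly independent. In particular the $t_k$ are distinct. Given $\varepsilon$, let $f=e_i$ and let $g$ be a functional with $g(r_k)=\varepsilon_k$ for all $k$. Then $f^Tt_kg=g(r_k)=\varepsilon_k$.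

\emph{Case 2: for some $j$, infinitely many different $j$-th columns occur in $T_0$.} Transpose all matrices and exchange $f$ and $g$ in Case~1.

\emph{Case 3: every row and every column takes only finitely many values on $T_0$.} For each $N$, a matrix that vanishes on $(N,\infty)\times(N,\infty)$ is determined by its first $N$ rows and first $N$ columns. These take only finitely many values on $T_0$, so only finitely many $t\in T_0$ vanish on $(N,\infty)\times(N,\infty)$. Put $N_0=0$ and choose recursively $t_k\in T_0$ with a nonzero entry in $(N_{k-1},\infty)\times(N_{k-1},\infty)$, and then $N_k>N_{k-1}$ such that $t_k$ is supported in $[1,N_k]\times[1,N_k]$. The $t_k$ are distinct, since $t_1,\dots,t_{k-1}$ are supported in $[1,N_{k-1}]\times[1,N_{k-1}]$.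

Given $\varepsilon$, we define $f$ and $g$ recursively on the blocks $(N_{k-1},N_k]$. Suppose that they are defined on $[1,N_{k-1}]$, with restrictions $f_0,g_0$, and let $f',g'$ be their unknown restrictions to $(N_{k-1},N_k]$. Write
\[
t_k=\begin{pmatrix}a&b\\ b'&c\end{pmatrix},\qquad c\ne0,
\]
with respect to the decomposition $[1,N_k]=[1,N_{k-1}]\cup(N_{k-1},N_k]$; for $k=1$ only the block $c$ is present. Then
\[
f^Tt_kg=f_0^Ta\,g_0+f'^Tb'g_0+\big(f_0^Tb+f'^Tc\big)g'.
\]
Since $c\neq0$, the affine map $f'\mapsto f_0^Tb+f'^Tc$ is not constant, so we can choose $f'$ with $f_0^Tb+f'^Tc\ne0$. With this $f'$ fixed, the right-hand side is an affine function of $g'$ with nonzero linear part, so it is onto $\mathbb F_p$, and we can choose $g'$ with $f^Tt_kg=\varepsilon_k$. Later choices do not affect this value, because $t_k$ is supported in $[1,N_k]\times[1,N_k]$.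
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counterexample}]
We have seen that the tensor group $G$ is countable and nilpotent of class $2$.

\emph{$G$ is MAP.} Elements with $q\ne0$ are separated from $1$ by homomorphisms $G\to V\oplus W\to\mathbb F_p$. If $t$ has a nonzero entry $t_{ij}$, then $f=e_i$, $g=e_j$ give $\varphi_{f,g}(0,0,t)=(0,0,t_{ij})\ne1$.

\emph{$G$ is not virtually abelian.} Let $A\le G$ have finite index. Then $q(A)$ has finite index in $V\oplus W$, and since $V$ and $W$ are infinite it contains some $(v,0)$ with $v\ne0$ and some $(0,w)$ with $w\ne0$. By \eqref{eq:comm}, lifts of these elements to $A$ have commutator $(0,0,v\otimes w)\neq1$. So $A$ is not abelian.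

\emph{$G$ is vD.} Let $B\subseteq G$ be infinite.

(a) Suppose $q(B)$ is infinite. As in the introduction, $q(B)$ contains an infinite linearly independent set. Choosing one preimage in $B$ for each of its elements, we get an infinite $B'\subseteq B$ such that $q|_{B'}$ is injective and $q(B')$ is linearly independent. For $A\subseteq B'$ there is a linear functional $\lambda\colon V\oplus W\to\mathbb F_p$ equal to $1$ on $q(A)$ and to $0$ on $q(B'\setminus A)$. The indicator function of $\{\lambda\circ q=1\}$ factors through the homomorphism $\lambda\circ q$ to $\mathbb F_p$, so it extends to $bG$; it is $1$ on $A$ and $0$ on $B'\setminus A$. By Lemma~\ref{lem:indicator}, $B'$ is an $I_0$-set.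

(b) Suppose $q(B)$ is finite. Then there are $(v,w)$ and an infinite set $T_0$ of matrices with $\{(v,w,t):t\in T_0\}\subseteq B$. Put $b=(v,w,0)$; then $(v,w,t)=b\,(0,0,t)$. Take $t_1,t_2,\dots$ from Lemma~\ref{lem:matrices} and let $B'=\{(v,w,t_k):k\in\mathbb N\}$. For $A\subseteq B'$ let $\varepsilon_k=1$ if $(v,w,t_k)\in A$ and $\varepsilon_k=0$ otherwise, and take $f,g$ as in the lemma. Then
\[
\varphi_{f,g}(v,w,t_k)=\varphi_{f,g}(b)\,(0,0,\varepsilon_k)\qquad\text{for all }k.
\]
So the indicator function of $\{x\in G:\varphi_{f,g}(x)=\varphi_{f,g}(b)(0,0,1)\}$ is $1$ on $A$ and $0$ on $B'\setminus A$. It factors through a finite group, hence extends to $bG$. By Lemma~\ref{lem:indicator}, $B'$ is an $I_0$-set.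
\end{proof}

The proof uses the finiteness of $\mathbb F_p$, both to pass from infinite sets to linearly independent ones and to have finite target groups. The same construction over $\mathbb Z$ gives a group that is not vD (Remark~\ref{rem:integers}).

\section{Convergent sequences are the only obstruction}\label{sec:criterion}

Lemma~\ref{lem:obstruction} says that in the Bohr topology of a vD group no sequence of nontrivial elements converges to $1$. To prove the converse we must produce, from a sequence without convergent subsequences, a subsequence on which representations realize every $0$--$1$ pattern. This is the kind of alternative that Rosenthal's combinatorial theorem provides. The point is to exchange roles: we regard each $x\in G$ as a function $\pi\mapsto\pi(x)$ on the \emph{compact} space of all representations of a fixed dimension.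

Let $(A_n,B_n)$, $n\in M$, be pairs of disjoint subsets of a set $S$, where $M\subseteq\mathbb N$ is infinite. For an infinite $L\subseteq M$, the subsequence indexed by $L$ is called \emph{convergent} if every $s\in S$ lies in only finitely many $A_n$ $(n\in L)$ or in only finitely many $B_n$ $(n\in L)$. It is called \emph{independent} if $\bigcap_{n\in E}A_n\cap\bigcap_{n\in E'}B_n\ne\emptyset$ for all disjoint finite $E,E'\subset L$.

\begin{theorem}[Rosenthal \cite{Rosenthal}]\label{thm:rosenthal}
A sequence of pairs of disjoint subsets of a set $S$ that has no convergent subsequence has an independent subsequence.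
\end{theorem}

\begin{proposition}\label{prop:dichotomy}
In a MAP group $G$, every sequence $(x_n)$ of distinct elements has either a subsequence whose range is an $I_0$-set or a subsequence that converges in $bG$.
\end{proposition}

\begin{proof}
Let $S_d=\mathrm{Hom}(G,U(d))$. It is closed in $U(d)^G$, hence compact, and $\pi\mapsto\pi(x)$ is continuous on $S_d$ for each $x\in G$. For $\tau=(d,i,j,\mathrm{part},r,r')$ with $d\ge1$, $1\le i,j\le d$, $\mathrm{part}\in\{\mathrm{Re},\mathrm{Im}\}$ and rationals $r<r'$, put
\[
A_n^\tau=\{\pi\in S_d:\mathrm{part}(\pi(x_n)_{ij})\le r\},\qquad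
B_n^\tau=\{\pi\in S_d:\mathrm{part}(\pi(x_n)_{ij})\ge r'\}.
\]
These are disjoint closed subsets of $S_d$, and there are only countably many $\tau$.

\emph{First case: for every $\tau$ and every infinite $M\subseteq\mathbb N$ there is an infinite $L\subseteq M$ such that $(A_n^\tau,B_n^\tau)_{n\in L}$ is convergent.} Enumerate the $\tau$ as $\tau_1,\tau_2,\dots$ and choose infinite sets $\mathbb N\supseteq M_1\supseteq M_2\supseteq\cdots$ such that $(A_n^{\tau_k},B_n^{\tau_k})_{n\in M_k}$ is convergent. Pick $l_1<l_2<\cdots$ with $l_k\in M_k$ and let $L=\{l_1,l_2,\dots\}$. Convergence passes to subsequences and is not affected by finitely many indices, so $(A_n^\tau,B_n^\tau)_{n\in L}$ is convergent for every $\tau$. Hence, for each representation $\pi$, the bounded real sequence $\mathrm{part}(\pi(x_n)_{ij})$, $n\in L$, is never both $\le r$ infinitely often and $\ge r'$ infinitely often, for any rationals $r<r'$. So its lower and upper limits coincide. Thus $(\pi(x_n))_{n\in L}$ converges for every $\pi$, and $(x_n)_{n\in L}$ converges in $bG$ by Lemma~\ref{lem:convergence}.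

\emph{Second case: for some $\tau=(d,i,j,\mathrm{part},r,r')$ and some infinite $M$, no subsequence of $(A_n^\tau,B_n^\tau)_{n\in M}$ is convergent.} Theorem~\ref{thm:rosenthal} gives an infinite $L\subseteq M$ such that $(A_n^\tau,B_n^\tau)_{n\in L}$ is independent. Let $E\subseteq L$ be arbitrary. The closed sets $A_n^\tau$ $(n\in E)$ and $B_n^\tau$ $(n\in L\setminus E)$ have the finite intersection property, so by compactness of $S_d$ there is a $\pi$ in all of them. Let $h\colon\mathbb R\to[0,1]$ be continuous, equal to $1$ on $(-\infty,r]$ and to $0$ on $[r',\infty)$. Then $F=h\circ\mathrm{part}(\pi(\cdot)_{ij})\in C(bG)$ satisfies $F(x_n)=1$ for $n\in E$ and $F(x_n)=0$ for $n\in L\setminus E$. By Lemma~\ref{lem:indicator}, $\{x_n:n\in L\}$ is an $I_0$-set.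
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The last statement is Proposition~\ref{prop:dichotomy}, and (a)$\Rightarrow$(b) is Lemma~\ref{lem:obstruction}.

(b)$\Leftrightarrow$(c): By Lemma~\ref{lem:convergence}, a sequence of the kind excluded in (b) converges to $1$ in $G^\sharp$, and it is nontrivial since its terms differ from the limit. Conversely, let $x_n\to x$ be a nontrivial convergent sequence in $G^\sharp$. Then $x_n\ne x$ for infinitely many $n$, and the elements $x^{-1}x_n$ for these $n$ form a sequence of the kind excluded in (b).

(b)$\Rightarrow$(a): Suppose some infinite subset of $G$ contains no infinite $I_0$-set. By Proposition~\ref{prop:dichotomy} it contains a sequence of distinct elements $x_n$ converging in $bG$. Then $w_n=x_n^{-1}x_{n+1}\ne1$ and $w_n\to1$ in $bG$, contradicting (b).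
\end{proof}

\section{vD groups of every nilpotency class}\label{sec:everyclass}

\subsection{Class two again: counting zeros}

With Theorem~\ref{thm:criterion} at hand, the vD property of the tensor group $G$ of Section~\ref{sec:heis} has a second proof, which generalizes. Choose $f,g\in\mathbb F_p^{\mathbb N}$ at random, with independent uniformly distributed coordinates. For every $x=(v,w,t)\ne1$ in $G$,
\begin{equation}\label{eq:quarter}
\mathrm{Prob}\big(\varphi_{f,g}(x)\ne1\big)\ \ge\ (1-1/p)^2\ \ge\ \tfrac14 .
\end{equation}
Indeed, if $v\ne0$, then $f(v)$ is uniformly distributed in $\mathbb F_p$ and nonzero with probability $1-1/p$; the same holds for $g(w)$ if $w\ne0$. If $t\ne0$, then some coordinate of the vector $tg$ is uniformly distributed, so $tg\ne0$ with probability at least $1-1/p$, and given any $g$ with $tg\neq0$, we have $f^T(tg)\ne0$ with probability $1-1/p$.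

Now suppose $x_m\ne1$ and $\pi(x_m)\to1$ for all representations $\pi$ of $G$. Composing $\varphi_{f,g}$ with a faithful representation of the finite group $\mathrm{Heis}(\mathbb F_p)$, we see that for each $(f,g)$ we have $\varphi_{f,g}(x_m)=1$ for all large $m$. By dominated convergence $\mathrm{Prob}(\varphi_{f,g}(x_m)\ne1)\to0$, against \eqref{eq:quarter}. So (b) of Theorem~\ref{thm:criterion} holds.

What makes this work is that $f^Ttg$ is a polynomial function of degree at most $2$ in the coordinates of $f$ and $g$, and a polynomial function of bounded degree that is not identically zero cannot vanish too often, no matter how many variables it has. Words in a nilpotent group of class $c$ behave like polynomials of degree at most $c$, and this is all we need.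

\subsection{The groups}

Let $F$ be a finite nilpotent group of class exactly $c\ge1$ and let $X$ be an infinite set. Let $G_F(X)$ be the group of functions $F^X\to F$, with pointwise product, generated by the coordinate functions $x_i$ $(i\in X)$. The $x_i$ are distinct since $F\ne1$, so $|G_F(X)|=|X|$. Evaluations at the points of $F^X$ are homomorphisms to the finite group $F$ that separate the elements of $G_F(X)$. Hence $G_F(X)$ is MAP and nilpotent of class at most $c$. Finite nilpotent groups of every class exist: for $c=1$ take any nontrivial finite abelian group, and for $c\ge2$ the dihedral group of order $2^{c+1}$. So Theorem~\ref{thm:everyclass} follows from the next result.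

\begin{theorem}\label{thm:GFX}
The group $G_F(X)$ is vD, and each of its finite-index subgroups is nilpotent of class exactly $c$.
\end{theorem}

\subsection{Words have degree at most the class}

For a finite group $A$, a function $f\colon A\to F$ and $h\in A$, define the derivative $D_hf\colon A\to F$ by
\[
D_hf(a)=f(a)^{-1}f(ah).
\]
Polynomials of degree $\le c$ are killed by $c+1$ derivatives, and we show the same for words. For example, let $F$ have class $2$ and let $w=[x,y]$ on $A=F^2$. Commutators in $F$ are central and bilinear, so $D_{(h,k)}w(a,b)=[a,b]^{-1}[ah,bk]=[a,k][h,b][h,k]$, the second derivative $D_{(h',k')}D_{(h,k)}w=[h',k][h,k']$ is constant, and the third is trivial.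

\begin{lemma}\label{lem:degree}
Let $w$ be a word in $n$ variables, viewed as a function on $A=F^n$. Then $D_{h_{c+1}}\cdots D_{h_1}w\equiv1$ for all $h_1,\dots,h_{c+1}\in A$.
\end{lemma}

\begin{proof}
The idea is to write the iterated derivative as a word in $a,h_1,\dots,h_{c+1}$. This word becomes trivial as soon as one of the $h_s$ is replaced by $1$, and this forces it into the $(c+1)$-st term of the lower central series.

Let $\mathcal L$ be the free group on symbols $x_i$ and $h_i^{(s)}$, where $1\le i\le n$ and $1\le s\le c+1$. Write $x=(x_i)$, $h^{(s)}=(h_i^{(s)})$ and $xh^{(s)}=(x_ih_i^{(s)})$. Put $w_0=w(x)$ and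
\[
w_r=w_{r-1}\big(x,h^{(1)},\dots,h^{(r-1)}\big)^{-1}\,w_{r-1}\big(xh^{(r)},h^{(1)},\dots,h^{(r-1)}\big)\qquad(1\le r\le c+1).
\]
By induction on $r$, substituting $x=a$ and $h^{(s)}=h_s$ in $w_r$ gives $D_{h_r}\cdots D_{h_1}w(a)$. So it suffices to show that $w_{c+1}\in\gamma_{c+1}(\mathcal L)$, because $\gamma_{c+1}(F)=1$.

Let $\delta_s$ be the endomorphism of $\mathcal L$ that sends $h_i^{(s)}$ to $1$ for all $i$ and fixes the other generators. Then $\delta_s(w_r)=1$ for $1\le s\le r$, by induction on $r$: for $s=r$ the two factors of $w_r$ become inverse to each other, and for $s<r$ both become $1$. Thus $u=w_{c+1}$ satisfies $\delta_s(u)=1$ for $s=1,\dots,c+1$. It remains to prove that every such $u$ lies in $\gamma_{c+1}(\mathcal L)$.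

Let $1\le k\le c$ and suppose $u\in\gamma_k(\mathcal L)$, which holds for $k=1$. We show $u\in\gamma_{k+1}(\mathcal L)$. The $\delta_s$ commute with one another and induce commuting endomorphisms $\bar\delta_s$ of the abelian group $\gamma_k(\mathcal L)/\gamma_{k+1}(\mathcal L)$, which we write additively. Consider
\[
\Delta=\prod_{s=1}^{c+1}(1-\bar\delta_s).
\]
By Section~\ref{sec:prelim}, $\gamma_k(\mathcal L)/\gamma_{k+1}(\mathcal L)$ is generated by the classes of commutators $[y_1,\dots,y_k]$ of free generators. Since $k\le c$, for some $s$ none of the $y_1,\dots,y_k$ is an $h_i^{(s)}$. Then $1-\bar\delta_s$ kills the class of $[y_1,\dots,y_k]$, and so does $\Delta$, because its factors commute. Hence $\Delta=0$. On the other hand, the class $\bar u$ of $u$ satisfies $\bar\delta_s\bar u=0$ for all $s$, so $\Delta\bar u=\bar u$. Therefore $\bar u=0$, i.e.\ $u\in\gamma_{k+1}(\mathcal L)$.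
\end{proof}

\begin{lemma}\label{lem:zeros}
Let $A$ be a finite group with uniform probability measure $\mu$, let $d\ge0$, and let $f\colon A\to F$ be a function such that $D_{h_{d+1}}\cdots D_{h_1}f\equiv1$ for all $h_1,\dots,h_{d+1}\in A$. If $\mu(f\ne1)<2^{-d}$, then $f\equiv1$.
\end{lemma}

\begin{proof}
We use induction on $d$. If $d=0$, then $D_hf\equiv1$ for all $h$, so $f$ is constant, and $\mu(f\ne1)<1$ forces $f\equiv1$. Let $d\ge1$ and $h\in A$. If $D_hf(a)\ne1$, then $f(a)\ne1$ or $f(ah)\ne1$. As $a\mapsto ah$ preserves $\mu$, we get $\mu(D_hf\ne1)\le2\mu(f\ne1)<2^{-(d-1)}$. All $d$-fold derivatives of $D_hf$ are trivial, so $D_hf\equiv1$ by induction. As $h$ was arbitrary, $f$ is constant, and since $\mu(f\ne1)<1$ we have $f\equiv1$.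
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:GFX}]
Let $\mu$ be the product of the uniform measures on $F^X$. Every element of $G_F(X)$ is given by a word in finitely many coordinates, so Lemma~\ref{lem:degree} and Lemma~\ref{lem:zeros} with $d=c$ yield
\begin{equation}\label{eq:density}
\mu\big(\{a\in F^X:w(a)\ne1\}\big)\ge2^{-c}\qquad\text{for all }1\ne w\in G_F(X).
\end{equation}

\emph{$G_F(X)$ is vD.} Otherwise, by Theorem~\ref{thm:criterion}, there are $w_m\ne1$ in $G_F(X)$ with $\pi(w_m)\to1$ for all representations $\pi$. Apply this to evaluation at $a\in F^X$ followed by a faithful representation of the finite group $F$: for each $a$ we have $w_m(a)=1$ for all large $m$. By dominated convergence $\mu(w_m\ne1)\to0$, contradicting \eqref{eq:density}.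

\emph{Finite-index subgroups.} Let $B\le G_F(X)$ have finite index. Infinitely many of the $x_i$ lie in one left coset of $B$. So there are distinct indices $i_1,j_1,\dots,i_c,j_c\in X$ with $x_{i_r}^{-1}x_{j_r}\in B$ for $1\le r\le c$. Since $F$ has class exactly $c$, there are $a_1,\dots,a_c\in F$ with $[a_1,\dots,a_c]\ne1$ (for $c=1$ this means $a_1\neq1$). Evaluation at a point of $F^X$ whose coordinates at $i_r$ and $j_r$ are $1$ and $a_r$ sends $[x_{i_1}^{-1}x_{j_1},\dots,x_{i_c}^{-1}x_{j_c}]\in\gamma_c(B)$ to $[a_1,\dots,a_c]\ne1$. So $\gamma_c(B)\ne1$, and $B$ has class exactly $c$.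
\end{proof}

\section{The structure of vD groups}\label{sec:structure}

In this section $G$ is a vD group. All we use about $G$ is Lemma~\ref{lem:obstruction}:
\begin{quote}
$(*)$ \emph{there is no sequence $(w_m)$ in $G\setminus\{1\}$ with $\pi(w_m)\to1$ for every representation $\pi$ of $G$.}
\end{quote}
Apart from one appeal to Thom's theorem, every use of $(*)$ has the same shape: if $G$ were too complicated, we could build nontrivial $w_m$ such that each representation kills $w_m$ for all large $m$.

\subsection{Representations of a vD group}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(1)]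
Let $N_n=\bigcap\{\ker\pi:\pi\in\mathrm{Hom}(G,U(n))\}$. Adding trivial summands to representations shows that $N_1\ge N_2\ge\cdots$. If $N_n\ne1$ for all $n$, pick $1\ne w_n\in N_n$. A representation of dimension $d$ kills $w_n$ for all $n\ge d$, contradicting $(*)$. So some $N_n$ is trivial, and $G$ embeds in $U(n)^I$ with $I=\mathrm{Hom}(G,U(n))$.
\end{proof}

We need two deep theorems. Thom \cite{Thom} proved that a finitely generated group that is not virtually abelian contains a sequence of nontrivial elements converging to the identity in every compact homomorphic image. Tits \cite{Tits} proved that a linear group over a field of characteristic $0$ that has no nonabelian free subgroup has a solvable subgroup of finite index.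

\begin{lemma}\label{lem:images}
Every finitely generated subgroup of $G$ is virtually abelian. If $\pi$ is a representation of $G$, then the closure $Q=\overline{\pi(G)}$ is a compact Lie group whose identity component $T$ is a torus. The group $P=\pi^{-1}(T)$ is a normal subgroup of finite index in $G$ and $\pi([P,P])=1$. Moreover, $\pi(G)\cap T$ is dense in $T$ and $\pi(G)T=Q$.
\end{lemma}

\begin{proof}
Let $H\le G$ be finitely generated. If $H$ is not virtually abelian, Thom's theorem gives $w_m\in H\setminus\{1\}$ converging to the identity in every compact homomorphic image of $H$. Applying this to the restrictions to $H$ of the representations $\pi$ of $G$, we get $\pi(w_m)\to1$ for every $\pi$. This contradicts $(*)$.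

Let $\pi$ be a representation. Every finitely generated subgroup of $\pi(G)$ is the image of a finitely generated subgroup of $G$, hence virtually abelian, so $\pi(G)$ has no nonabelian free subgroup. By Tits' theorem it has a solvable subgroup $R$ of finite index. The closure $\overline R$ is solvable, and finitely many of its cosets cover $Q$. So $\overline R$ is closed of finite index, hence open, and contains $T$. Thus $T$ is a connected compact solvable Lie group, hence a torus. The component group $Q/T$ of the compact Lie group $Q$ is finite, so $P$ is normal of finite index; since $\pi(P)\le T$ is abelian, $\pi([P,P])=1$. Finally, $T$ is open in $Q$ and $\pi(G)$ is dense in $Q$. So $\pi(G)\cap T$ is dense in $T$, and $\pi(G)$ meets every coset of $T$, that is, $\pi(G)T=Q$.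
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(2)]
If no such law holds, then for each $m\ge1$ there are $x_m,y_m\in G$ with $w_m=[x_m^{m!},y_m^{m!}]\ne1$. Let $\pi$ be a representation and $P$ as in Lemma~\ref{lem:images}. If $m\ge[G:P]$, then the order of $G/P$ divides $m!$, so $x_m^{m!},y_m^{m!}\in P$ and $\pi(w_m)=1$. This contradicts $(*)$.
\end{proof}

\subsection{Centralizers of factors}

We now look for a nilpotent subgroup of finite index. For a single representation $\pi$ this is easy: the elements of $G$ that act trivially on $T$ and on the chief factors of the finite group $Q/T$ form a finite-index subgroup with nilpotent image. The difficulty is that this subgroup depends on $\pi$, and an intersection of infinitely many finite-index subgroups may have infinite index. So we must show that only finitely many centralizers occur. For this it is convenient to replace $T$ by quotients that are irreducible in the following sense.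

\begin{definition}
Let $\pi$ be a representation of $G$, with $Q$ and $T$ as in Lemma~\ref{lem:images}. A \emph{factor} of $\pi$ is a quotient $S=H/K$, where $K<H$ are closed normal subgroups of $Q$ and either
\begin{enumerate}
\item[(i)] $T\le K$, and $H/K$ is a chief factor of $Q/T$, i.e.\ a minimal normal subgroup of $Q/K$; or
\item[(ii)] $H=T$, and the nontrivial torus $S=T/K$ has no closed connected $Q$-invariant subgroups other than $1$ and $S$.
\end{enumerate}
Put $C_G(S)=\{g\in G:\pi(g)\text{ acts trivially on }S\text{ by conjugation}\}$, and let $\mathcal C$ be the set of all subgroups $C_G(S)$, where $S$ runs over the factors of all representations of $G$.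
\end{definition}

In case (i) we have $[H,T]\le T\le K$, and in case (ii) $H=T$ is abelian; so $T$ acts trivially on $S$ in both cases. Hence $C_G(S)$, the kernel of the action of $G$ on $S$, contains $\pi^{-1}(T)$. Every $C\in\mathcal C$ is normal of finite index in $G$.

The next lemma is the source of nontrivial elements. It says that a factor $S$ survives commutation with any number of normal subgroups that do not centralize it.

\begin{lemma}\label{lem:survive}
Let $S=H/K$ be a factor of $\pi$, let $R=\pi^{-1}(H)$, and let $D_1,\dots,D_l$ $(l\ge0)$ be normal subgroups of $G$ with $D_i\not\le C_G(S)$. Then $[R,D_1,\dots,D_l]\ne1$, where the left-hand side means $R$ if $l=0$.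
\end{lemma}

\begin{proof}
Images are taken in $Q/K$, under the map induced by $\pi$.

\emph{Case (i).} The subgroup $K\ge T$ is open in $Q$ and $\pi(G)$ is dense, so $\pi(G)$ meets every coset of $K$. Hence $\pi(G)K=Q$, and $R$ maps onto $S$. Suppose that $Y\le R$ is normal in $G$ and maps onto $S$, and let $D=D_i$. The image of $[Y,D]$ is the commutator subgroup of $S$ with the image of $D$. It is contained in $S$, it is normal in $Q/K$ because $\pi(G)K=Q$, and it is nontrivial because $D\not\le C_G(S)$. So it equals $S$ by minimality. Thus $[Y,D]$ is again a normal subgroup of $G$ contained in $R$ and mapping onto $S$. Starting with $Y=R$ and iterating, we find that $[R,D_1,\dots,D_l]$ maps onto $S\ne1$.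

\emph{Case (ii).} Here $R=\pi^{-1}(T)$ has dense image in $S$, because $\pi(G)\cap T$ is dense in $T$. Suppose that $Y\le R$ is normal in $G$ with dense image $X$ in $S$, let $D=D_i$, and let $\bar D$ be its image in $Q/K$. The image of $[Y,D]$ is generated by the elements $[x,d]=x^{-1}x^d$ with $x\in X$ and $d\in\bar D$. For fixed $d$ the map $s\mapsto[s,d]$ is a continuous endomorphism of the abelian group $S$. So the closure $Z$ of the image of $[Y,D]$ contains $[s,d]$ for all $s\in S$, $d\in\bar D$, hence also the closure $Z'$ of the subgroup that these elements generate. Now $Z'$ is connected, being the closure of a subgroup generated by connected subgroups $\{[s,d]:s\in S\}$. It is invariant under $\pi(G)$, since $[s,d]^g=[s^g,d^g]$ and $D$ is normal, and under $T$, which acts trivially on $S$; so it is invariant under $Q=\pi(G)T$. It is nontrivial since $D\not\le C_G(S)$. Hence $Z'=S$, and $[Y,D]\le Y$ is a normal subgroup of $G$ with dense image in $S$. Iterating from $Y=R$, we find that $[R,D_1,\dots,D_l]$ has dense image in $S$, and dense subgroups of $S$ are nontrivial.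
\end{proof}

\subsection{There are only finitely many centralizers}

To see the idea, suppose first that $G$ has only countably many normal subgroups $P_1,P_2,\dots$ of finite index, and that there are distinct $C_1,C_2,\ldots\in\mathcal C$, with $C_j=C_G(H_j/K_j)$ for a factor $H_j/K_j$ of $\pi_j$, and $R_j=\pi_j^{-1}(H_j)$. Each $P_i$ is contained in only finitely many subgroups of $G$, so $P_i\not\le C_j$ for all but finitely many $j$. Passing to a subsequence of $(C_j)$, we may assume that $P_i\not\le C_j$ for all $i\le j$. By Lemma~\ref{lem:survive} there is $1\ne w_j\in[R_j,P_1,P_1,\dots,P_j,P_j]$. This group is contained in $[P_i,P_i]$ for every $i\le j$. By Lemma~\ref{lem:images} each representation kills $[P_i,P_i]$ for some $i$, so it kills $w_j$ for all large $j$, contradicting $(*)$.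

In general there can be uncountably many normal subgroups of finite index, already for $\mathbb F_p^{(\mathbb N)}$, and they cannot be listed. The remedy is to look only at their traces on a finitely generated subgroup $\Gamma_j$, which has only finitely many subgroups of index $\le j$, and to let $\Gamma_j$ grow with $j$. We need $\Gamma_j$ large enough to tell the $C_i$ apart.

\begin{proposition}\label{prop:finite}
The set $\mathcal C$ is finite.
\end{proposition}

\begin{proof}
Suppose $\mathcal C$ is infinite.

\emph{Choice of $C_j$ and $\Gamma_j$.} We construct infinite sets $\mathcal C=\mathcal C_0\supseteq\mathcal C_1\supseteq\cdots$, subgroups $C_j\in\mathcal C_{j-1}$ and elements $g_j\in G$. Given $\mathcal C_{j-1}$, let $g_j$ be an element that lies in exactly one of two distinct members of $\mathcal C_{j-1}$. Then $\mathcal C_{j-1}$ splits into two nonempty parts, the members that contain $g_j$ and those that do not. Let $\mathcal C_j$ be an infinite part, and choose $C_j$ in the other part. For $i<j$ we have $C_j\in\mathcal C_{j-1}\subseteq\mathcal C_i$, so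
\begin{equation}\label{eq:differ}
g_i\text{ lies in exactly one of }C_i\text{ and }C_j\qquad(i<j).
\end{equation}
Let $\Gamma_j=\langle g_1,\dots,g_j\rangle$; these finitely generated groups increase with $j$. Let $C_j=C_G(H_j/K_j)$ for a factor $H_j/K_j$ of $\pi_j$, and put $R_j=\pi_j^{-1}(H_j)$. Call a normal subgroup $P$ of finite index in $G$ \emph{exceptional for $j$} if $P\cap\Gamma_j\le C_j$.

\emph{Each $P$ is exceptional for only finitely many $j$.} If $P$ is exceptional for $j$, let $Y_j=(C_j\cap\Gamma_j)P$. We have $Y_j\cap\Gamma_j=C_j\cap\Gamma_j$: if $\gamma=cy\in\Gamma_j$ with $c\in C_j\cap\Gamma_j$ and $y\in P$, then $y=c^{-1}\gamma\in P\cap\Gamma_j\le C_j$, so $\gamma\in C_j$; the other inclusion is obvious. The subgroup $Y_j$ contains $P$, so there are only finitely many possibilities for it. If $P$ were exceptional for infinitely many $j$, there would be $i<j$ with $Y_i=Y_j=Y$, and then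
\[
C_j\cap\Gamma_i=(C_j\cap\Gamma_j)\cap\Gamma_i=Y\cap\Gamma_j\cap\Gamma_i=Y\cap\Gamma_i=C_i\cap\Gamma_i .
\]
Since $g_i\in\Gamma_i$, this contradicts \eqref{eq:differ}.

\emph{Construction of $w_j$.} Let $\mathcal P_j$ be the set of all normal subgroups $P$ of $G$ with $[G:P]\le j$ that are not exceptional for $j$. For $P\in\mathcal P_j$ the subgroup $P\cap\Gamma_j$ has index at most $j$ in $\Gamma_j$. The finitely generated group $\Gamma_j$ has only finitely many subgroups of index at most $j$, so the groups $P\cap\Gamma_j$ with $P\in\mathcal P_j$ form a finite (possibly empty) list $\Delta_1,\dots,\Delta_l$. Let $D_i$ be the normal closure of $\Delta_i$ in $G$. Since $\Delta_i\not\le C_j$, we have $D_i\not\le C_j$. Moreover, $D_i\le P$ whenever $P\in\mathcal P_j$ and $P\cap\Gamma_j=\Delta_i$. By Lemma~\ref{lem:survive} we can choose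
\[
1\ne w_j\in[R_j,D_1,D_1,D_2,D_2,\dots,D_l,D_l].
\]
Then $w_j\in[P,P]$ for every $P\in\mathcal P_j$. Indeed, let $P\cap\Gamma_j=\Delta_i$. After the first commutation with $D_i$ the commutator subgroup lies in $D_i\le P$, after the second it lies in $[P,P]$, and further commutations stay in the normal subgroup $[P,P]$.

\emph{Contradiction.} Let $\pi$ be any representation of $G$ and let $P$ be as in Lemma~\ref{lem:images}. For all large $j$ we have $[G:P]\le j$ and $P$ is not exceptional for $j$, so $w_j\in[P,P]$ and $\pi(w_j)=1$. This contradicts $(*)$.
\end{proof}

\subsection{The nilpotent subgroup}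

Let $\Phi=\bigcap_{C\in\mathcal C}C$, with $\Phi=G$ if $\mathcal C=\emptyset$. By Proposition~\ref{prop:finite}, $\Phi$ is a normal subgroup of finite index in $G$.

\begin{proposition}\label{prop:nilpotent}
$\Phi$ is nilpotent.
\end{proposition}

\begin{proof}
Let $\pi$ be a representation, with $Q$ and $T$ as in Lemma~\ref{lem:images}.

\emph{$\pi(\Phi)$ centralizes $T$.} Let $\mathcal X=\mathrm{Hom}(T,\mathbb T)$ be the group of continuous characters of $T$ with values in the circle group $\mathbb T$. It is a lattice on which $Q$ acts through the finite group $Q/T$. By Maschke's theorem $\mathcal X\otimes\mathbb Q=\bigoplus_iV_i$ with irreducible $V_i$. Let $\mathcal X_i=\mathcal X\cap V_i$, a lattice of full rank in $V_i$, and let $K_i\le T$ be the annihilator of $\mathcal X_i$. It is closed and normal in $Q$. Since $\mathcal X_i$ is the annihilator of $K_i$, the dual of $T/K_i$ is $\mathcal X_i$. So $T/K_i$ is a torus, nontrivial since $V_i\ne0$. Let $M$ be a closed $Q$-invariant subgroup of $T/K_i$. Its annihilator in $\mathcal X_i$ is $Q$-invariant and spans an invariant subspace of $V_i$, so it is $0$ or of full rank. In the first case $M=T/K_i$. In the second case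 the dual of $M$, the quotient of $\mathcal X_i$ by this annihilator, is finite, so $M$ is finite. Hence $M$ is $1$ or $T/K_i$ if it is connected. Therefore $T/K_i$ is a factor of type (ii). By definition $\Phi$ acts trivially on each $T/K_i$, hence on each $\mathcal X_i$, hence on each $V_i$, hence on $\mathcal X$ and on $T$.

\emph{$\pi(\Phi)$ is nilpotent.} Let $T=H_0<H_1<\dots<H_r=Q$ be the preimage in $Q$ of a chief series of $Q/T$. Each $H_i/H_{i-1}$ is a factor of type (i), so $[\pi(\Phi)\cap H_i,\pi(\Phi)]\le\pi(\Phi)\cap H_{i-1}$ for $1\le i\le r$. Hence $\gamma_{r+1}(\pi(\Phi))\le H_0=T$. As $\pi(\Phi)$ centralizes $T$, we get $\gamma_{r+2}(\pi(\Phi))=1$.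

\emph{$\Phi$ is nilpotent.} If $\gamma_m(\Phi)\ne1$ for all $m$, pick $1\ne w_m\in\gamma_m(\Phi)$. By the previous step each representation of $G$ kills $w_m$ for all large $m$, contradicting $(*)$.
\end{proof}

\subsection{Exponents}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(3)]
Let $\Phi$ have class at most $c$, where $c\ge1$, and let $k$ be as in (2). By (2) the subgroup $A=\langle x^k:x\in\Phi\rangle$ is abelian, and it is normal in $\Phi$. We write $A$ additively. Let $g\in\Phi$, let $u$ be the automorphism $a\mapsto a^g$ of $A$, and put $N=u-1$, so that $N$ is the map $a\mapsto[a,g]$. Since $\gamma_{c+1}(\Phi)=1$, we have $N^c=0$. Since $g^k\in A$ and $A$ is abelian, $u^k=1$. Thus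
\[
0=(1+N)^k-1=kN+N^2s(N)
\]
for some integer polynomial $s$, so $kN=-N^2s(N)$. By induction on $i$,
\[
k^iN=(-1)^iN^{i+1}s(N)^i\qquad(i\ge0).
\]
Taking $i=c-1$ gives $k^{c-1}N=0$. For $a=x^k$ with $x\in\Phi$ this says that $x^{k^c}$ commutes with $g$. Since $g$ was arbitrary, $x^M\in Z(\Phi)$ for all $x\in\Phi$, where $M=k^c$. So $\Phi/Z(\Phi)$ has exponent dividing $M$.

Let $i\ge2$. By \eqref{eq:bilinear}, $\gamma_i(\Phi)/\gamma_{i+1}(\Phi)$ is generated by the classes of $[x,y]$ with $x\in\gamma_{i-1}(\Phi)$, $y\in\Phi$, and $[x,y]^M\equiv[x^M,y]=1$ modulo $\gamma_{i+1}(\Phi)$. So these abelian quotients have exponent dividing $M$. Since $\gamma_{c+1}(\Phi)=1$, the group $[\Phi,\Phi]=\gamma_2(\Phi)$ has exponent dividing $M^{c-1}$.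
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(4)]
The finitely generated case is part of Lemma~\ref{lem:images}. If $G$ is torsion-free, then $[\Phi,\Phi]$ is torsion-free of finite exponent, hence trivial, and $\Phi$ is an abelian subgroup of finite index.
\end{proof}

\begin{remark}\label{rem:integers}
Replace $\mathbb F_p$ by $\mathbb Z$ in the construction of the tensor group, so that $V=W=\mathbb Z^{(\mathbb N)}$. The resulting group is MAP, since each of its nontrivial elements remains nontrivial modulo some prime $p$ and the tensor group over $\mathbb F_p$ is MAP. It is torsion-free, as an extension of one free abelian group by another, and it is not virtually abelian, by the commutator argument in the proof of Theorem~\ref{thm:counterexample}. By Theorem~\ref{thm:structure}(4) it is not vD.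
\end{remark}

\begin{remark}
The properties (1)--(3) of Theorem~\ref{thm:structure} are not sufficient for a MAP group to be vD. Let $p$ be odd and let $G=\bigoplus_n\mathrm{Heis}(\mathbb F_p)$. This group is not vD by Proposition~\ref{prop:directsum}. It is nilpotent of class $2$, and since $(a,b,c)^p=\big(pa,pb,pc+\tbinom p2ab\big)=1$ in $\mathrm{Heis}(\mathbb F_p)$ for odd $p$, it has exponent $p$; so (2) holds with $k=p$ and (3) with $\Phi=G$. For (1), let $\omega$ be a primitive $p$-th root of unity and define unitary operators on the space with orthonormal basis $(\delta_m)_{m\in\mathbb F_p}$ by $\mathsf X\delta_m=\omega^m\delta_m$ and $\mathsf Y\delta_m=\delta_{m+1}$. Then $\mathsf X\mathsf Y=\omega\mathsf Y\mathsf X$, so $(a,b,c)\mapsto\omega^c\mathsf Y^b\mathsf X^a$ is a homomorphism $\mathrm{Heis}(\mathbb F_p)\to U(p)$. It is injective: if $\omega^c\mathsf Y^b\mathsf X^a=1$, applying this operator to $\delta_0$ gives $b=c=0$, and then applying it to $\delta_1$ gives $a=0$. So $G$ embeds in $U(p)^{\mathbb N}$.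
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bohr}
\emph{The Bohr Topology of Discrete Nonabelian Groups},
\texttt{http://www.heldermann-verlag.de/jlt/jlt18/hernala2e.pdf}.

\bibitem{OPT}
\emph{Open Problems in Topology II}.

\bibitem{Rosenthal}
H. P. Rosenthal, \emph{A characterization of Banach spaces containing $\ell^1$}, Proc. Nat. Acad. Sci. USA 71 (1974), 2411--2413.

\bibitem{Thom}
A. Thom, \emph{Convergent sequences in discrete groups}, Canad. Math. Bull. 56 (2013), 424--433.

\bibitem{Tits}
J. Tits, J. Algebra 20 (1972).

\end{thebibliography}

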